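\title{A Sylow-permutable subgroup of a locally finite group need not be serial}

\begin{abstract}
By a theorem of Kegel, a subgroup of a finite group that permutes with all Sylow subgroups is subnormal. We show that the analogous statement for locally finite groups, with ``serial'' in place of ``subnormal'', is false. For every odd prime $p$ we construct, in ZFC, a locally finite group $G=V\rtimes X$ of cardinality $2^{\aleph_0}$, with $V$ an elementary abelian $2$-group and $X$ a $p$-group, and a non-serial subgroup $H$ such that $HP=G$ for every Sylow $p$-subgroup $P$. The subgroup $H$ is a point stabilizer in an affine action of $G$ on an $\mathbb F_2$-vector space on which every Sylow $p$-subgroup is transitive. Two complements locate the failure: $H$ is serial if it is a $p$-group that permutes with all Sylow $p$-subgroups, and, in groups of the above shape, if $H/(H\cap V)$ is countable.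
\end{abstract}

\section{Introduction}

Two subgroups $H$ and $P$ of a group \emph{permute} if $HP=PH$, that is, if the set $HP$ is a subgroup. A normal subgroup permutes with every subgroup, and one can ask how much normality a subgroup $H$ inherits from permuting with many subgroups. Stonehewer proved that a subgroup $H$ that permutes with all subgroups of a group $G$ is ascendant in $G$, and subnormal if $G$ is finitely generated. Kegel proved that in a finite group far fewer partners suffice: if $H$ permutes with all Sylow subgroups of a finite group $G$, then $H$ is subnormal in $G$.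

Kegel's hypothesis makes sense in a \emph{locally finite} group $G$, that is, a group whose finitely generated subgroups are finite. A $p$-group is a group in which every element has order a power of the prime $p$. A \emph{Sylow $p$-subgroup} of $G$ is a maximal $p$-subgroup; by Zorn's lemma every $p$-subgroup lies in one. A subgroup $H$ is \emph{Sylow-permutable}, or \emph{S-permutable}, in $G$ if $HP=PH$ for every Sylow $p$-subgroup $P$ of $G$ and every prime $p$.

Kegel's conclusion has the following infinite form, in which the finite chain of a subnormal subgroup is replaced by a chain of arbitrary order type.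

\begin{definition}\label{def:serial}
A subgroup $H$ of a group $G$ is \emph{serial} in $G$ if there is a \emph{series} from $H$ to $G$: a set $\Sigma$ of subgroups of $G$, totally ordered by inclusion and containing $H$ and $G$, such that for every $g\in G\setminus H$ there are members $\Lambda_g\subsetneq\Gamma_g$ of $\Sigma$ with $g\in\Gamma_g\setminus\Lambda_g$ and $\Lambda_g\trianglelefteq\Gamma_g$, no member of $\Sigma$ lies strictly between $\Lambda_g$ and $\Gamma_g$, the group $\Lambda_g$ is the union of all members of $\Sigma$ not containing $g$, and $\Gamma_g$ is the intersection of all members of $\Sigma$ containing $g$.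
\end{definition}

Thus every element outside $H$ enters the chain at a jump, and every such jump is a normal inclusion. A finite series is a subnormal chain. A well-ordered series, with unions at limit stages, is what makes a subgroup \emph{ascendant}. The following question is posed in \cite{talk}.

\medskip
\noindent\textbf{Question.} \emph{If $H$ is an S-permutable subgroup of a locally finite group $G$, is $H$ serial in $G$?}
\medskip

There is a good reason to guess that the answer is yes. In a locally finite group seriality is a local property: $H$ is serial in $G$ exactly when $H\cap L$ is subnormal in $L$ for every finite subgroup $L$ (Section~\ref{sec:local}). If S-permutability passed from $H\le G$ to $H\cap L\le L$, Kegel's theorem would settle the question. The weak point is that S-permutability is not visibly local: if an element $g$ of $L$ factors as $g=hx$ with $h\in H$ and $x\in P$, nothing forces $h$ and $x$ to lie in $L$. Our example exploits exactly this, and the answer is no.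

\begin{theorem}\label{thm:main}
Let $p$ be an odd prime. There are a locally finite group $G=V\rtimes X$, with $V$ an elementary abelian $2$-group, $X$ a $p$-group and $|G|=2^{\aleph_0}$, and a subgroup $H<G$ such that $V$ is the only Sylow $2$-subgroup of $G$, all Sylow $p$-subgroups of $G$ are conjugate to $X$, $HP=PH=G$ for every Sylow $p$-subgroup $P$, and $HV=VH$. So $H$ is S-permutable in $G$. But $H$ is not serial in $G$.
\end{theorem}

The construction is carried out in ZFC, with no additional set-theoretic hypothesis. Two complements show what goes wrong and where. In a locally finite group $G$ the normal $p$-subgroups generate a normal $p$-subgroup, denoted $O_p(G)$.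

\begin{theorem}\label{thm:psub}
If a $p$-subgroup $H$ of a locally finite group $G$ permutes with all Sylow $p$-subgroups of $G$, then $H\le O_p(G)$ and $H$ is serial in $G$.
\end{theorem}

\begin{theorem}\label{thm:countable}
Let $G$ be a locally finite group with a normal abelian $p'$-subgroup $V$ such that $G/V$ is a $p$-group. If $H\le G$ permutes with all Sylow $p$-subgroups of $G$ and $H/(H\cap V)$ is countable, then $H$ is serial in $G$.
\end{theorem}

Here a $p'$-group is a group all of whose elements have finite order prime to $p$. The groups of Theorem~\ref{thm:main} have the shape required in Theorem~\ref{thm:countable}, so in this class uncountability is essential for a counterexample.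

We prove the two complements first (Section~\ref{sec:positive}), because they are short and tell us what a counterexample must avoid. Section~\ref{sec:reduction} reduces Theorem~\ref{thm:main} to three statements about modules for a locally finite $p$-group $X$ over $\mathbb F_2$: a module $W$ on which $X$ acts transitively by affine maps (Section~\ref{sec:tower}), a module $V$ for which all Sylow $p$-subgroups of $V\rtimes X$ are conjugate (Section~\ref{sec:rank}), and a surjection from $V$ onto $W$ (Section~\ref{sec:extend}), which rests on an injectivity property of $W$ (Section~\ref{sec:injective}).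

\medskip
\noindent\textbf{Conventions.} We write $a^b=b^{-1}ab$ and $[a,b]=a^{-1}a^b$. We use freely that an extension of a locally finite group by a locally finite group is locally finite, that the union of a chain of locally finite $p$-groups is a locally finite $p$-group, and that in a finite $p$-group every subgroup is subnormal and every maximal subgroup is normal of index $p$. The first uncountable ordinal is $\omega_1$; the property of $\omega_1$ that matters is that every countable subset of $\omega_1$ is bounded below $\omega_1$.

\section{Seriality and finite subgroups}\label{sec:local}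

We never handle a series directly. To disprove seriality we use the following lemma, and to prove it we use its converse.

\begin{lemma}\label{lem:local}
If $H$ is serial in a group $G$ and $L\le G$ is finite, then $H\cap L$ is subnormal in $L$.
\end{lemma}

\begin{proof}
Let $\Sigma$ be a series from $H$ to $G$. The set $\Sigma_L=\{S\cap L: S\in\Sigma,\ S\ge H\}$ is a finite chain from $H\cap L$ to $L$. Let $B<B'$ be consecutive members of $\Sigma_L$, say $B=S\cap L$ and $B'=S'\cap L$, and let $g\in B'\setminus B$. Then $g\notin H$, because $H\cap L\le B$. Since $g\in S'$, we have $\Gamma_g\le S'$. Since $g$ lies neither in $S$ nor in $H$, we have $S\le\Lambda_g$ and $H\le\Lambda_g$. Hence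
\[
B\le\Lambda_g\cap L<\Gamma_g\cap L\le B',
\]
all four terms belong to $\Sigma_L$, and the middle inclusion is strict because of $g$. As $B$ and $B'$ are consecutive, $B=\Lambda_g\cap L\trianglelefteq\Gamma_g\cap L=B'$.
\end{proof}

\begin{theorem}[Hartley's criterion \cite{Hartley}]\label{thm:hartley}
A subgroup $H$ of a locally finite group $G$ is serial in $G$ if $H\cap L$ is subnormal in $L$ for every finite subgroup $L$ of $G$.
\end{theorem}

Hartley's criterion is used only for Theorems~\ref{thm:psub} and~\ref{thm:countable}, not for Theorem~\ref{thm:main}.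

\section{Two cases with a positive answer}\label{sec:positive}

\subsection{Subgroups that are $p$-groups}

Let $H$ be as in Theorem~\ref{thm:psub} and let $P\ge H$ be a Sylow $p$-subgroup. In a finite group $HP^t$ would be a $p$-group containing the Sylow subgroup $P^t$, so $H\le P^t$ for all $t$. In an infinite group we do not know in advance that $HP^t$ is a $p$-group. We extract instead a consequence of permutability that does restrict to finite subgroups, and we show that it forces subnormality there. The tool is Wielandt's zipper lemma \cite[Theorem~2.9]{Isaacs}: \emph{if a subgroup $D$ of a finite group $L$ is subnormal in every proper subgroup of $L$ that contains it, but not in $L$, then $D$ lies in a unique maximal subgroup of $L$.}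

\begin{lemma}\label{lem:zipper}
Let $D\le P_0$ be $p$-subgroups of a finite group $L$. Suppose that every $t\in L$ with $t\in\langle D,D^t\rangle$ lies in $P_0$. Then $D$ is subnormal in $L$.
\end{lemma}

\begin{proof}
Take a counterexample with $|L|$ minimal. If $D\le N<L$, the hypothesis holds for $D\le P_0\cap N$ in $N$, so $D$ is subnormal in $N$. By the zipper lemma $D$ lies in a unique maximal subgroup $N$ of $L$. If $N$ were normal in $L$, then $D$ would be subnormal in $L$; hence $N$ is its own normalizer. Let $t\in L\setminus N$. If $\langle D,D^t\rangle\ne L$, then this subgroup lies in a maximal subgroup containing $D$, that is, in $N$. Then $D\le N^{t^{-1}}$, so $N^{t^{-1}}=N$ by uniqueness and $t$ normalizes $N$, which is false. Therefore $\langle D,D^t\rangle=L$ contains $t$, and $t\in P_0$. The complement of a proper subgroup generates the group, so $L=\langle L\setminus N\rangle\le P_0$. Thus $L$ is a $p$-group and $D$ is subnormal in $L$, a contradiction.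
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:psub}]
Let $P\ge H$ be a Sylow $p$-subgroup of $G$. If $t\in G$ lies in $HP^t$, then $t\in P$: from $t=h\,t^{-1}xt$ with $h\in H$ and $x\in P$ we get $1=ht^{-1}x$, so $t=xh\in P$.

Let $L\le G$ be finite, $D=H\cap L$ and $P_0=P\cap L$. For $t\in L$ the set $HP^t$ is a subgroup by hypothesis, and it contains $D$ and $D^t$. So $t\in\langle D,D^t\rangle$ implies $t\in HP^t$ and hence $t\in P_0$. By Lemma~\ref{lem:zipper}, $H\cap L$ is subnormal in $L$, and $H$ is serial by Theorem~\ref{thm:hartley}.

A subnormal $p$-subgroup of a finite group $L$ lies in $O_p(L)$, by induction along the subnormal chain, because $N\trianglelefteq L$ implies $O_p(N)\le O_p(L)$. An element of the normal closure of $H$ is a product $h_1^{g_1}\cdots h_n^{g_n}$ with $h_i\in H$ and $g_i\in G$. In the finite group $L=\langle h_1,g_1,\dots,h_n,g_n\rangle$ all $h_i$ lie in $O_p(L)$, so the product does too. Hence the normal closure of $H$ is a $p$-group, and $H\le O_p(G)$.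
\end{proof}

\subsection{Subgroups that are countable modulo $V$}

The computation behind Theorem~\ref{thm:countable} is visible in the alternating group of degree $4$. Write it as $\mathbb F_4\rtimes T$, where $T=\langle\zeta\rangle$ has order $3$ and acts on $V=\mathbb F_4=\{0,1,\zeta,\zeta^2\}$ by multiplication. For $d\in V$ the set $TT^d\cap V$ consists of the elements $d-dt$ with $t\in T$. For $d=1$ this is $\{0,\zeta^2,\zeta\}$. It is not a subgroup: the sum of its elements is $d$, which it misses. The proof below is this observation made relative to $H\cap V$.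

\begin{proof}[Proof of Theorem~\ref{thm:countable}]
Let $R=H\cap V$. We write $V$ additively and $vg$ for $v^g$.

\emph{Step 1: $H=RQ$ for a $p$-subgroup $Q$.} The group $H/R\cong HV/V$ is a countable locally finite $p$-group, so $H=\bigcup_n H_n$ with $R=H_0\le H_1\le\cdots$ and each $H_n/R$ finite. We choose finite $p$-subgroups $1=Q_0\le Q_1\le\cdots$ with $H_n=RQ_n$. Given $Q_n$, let $L$ be the finite group generated by $Q_n$ and a transversal of $R$ in $H_{n+1}$, and let $Q_{n+1}$ be a Sylow $p$-subgroup of $L$ containing $Q_n$. Since $L/(L\cap R)$ is a $p$-group, $L=(L\cap R)Q_{n+1}$, and so $H_{n+1}=RL=RQ_{n+1}$. Put $Q=\bigcup_nQ_n$.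

\emph{Step 2: $[V,H]\le R$.} Let $P\ge Q$ be a Sylow $p$-subgroup of $G$ and let $d\in V$. By hypothesis $HP^d$ is a subgroup, and so is $U_d=HP^d\cap V$. An element $rkx^d$ with $r\in R$, $k\in Q$, $x\in P$ is congruent to $kx$ modulo $V$, so it lies in $V$ exactly when $kx\in P\cap V=1$. The element $k(k^{-1})^d=(kd^{-1}k^{-1})\,d$ is $d-dk^{-1}$ in additive notation. Hence
\[
U_d=\{r+d-dk:\ r\in R,\ k\in Q\}.
\]
Now let $h\in Q$ have order $n$, let $v\in V$, and take $d=v-vh$. The sum $\sum_{i<n}dh^i$ telescopes to $v-vh^n=0$, so $nd=\sum_{i<n}(d-dh^i)\in U_d$. The order of $d$ is prime to $n$, a power of $p$, so $d\in U_d$. Thus $d=r+d-dk$ for some $r\in R$ and $k\in Q$, so $dk=r$ and $d=rk^{-1}\in R$, as $R\trianglelefteq H$. This shows $[V,Q]\le R$. Since $V$ is abelian, $R$ acts trivially on $V$, and $[V,H]\le R$.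

\emph{Step 3.} By Step 2, $h^v=h[h,v]\in H$ for $h\in H$ and $v\in V$, so $H\trianglelefteq HV$. Let $L\le G$ be finite. Then $H\cap L\trianglelefteq HV\cap L$. The group $HV\cap L$ contains $V\cap L$, and $L/(V\cap L)$ is a finite $p$-group, so $HV\cap L$ is subnormal in $L$. Hence $H\cap L$ is subnormal in $L$, and Theorem~\ref{thm:hartley} applies.
\end{proof}

Countability enters only in Step 1. In a counterexample of this shape, therefore, $H$ cannot split over $H\cap V$.

\section{Reduction to a transitive affine action}\label{sec:reduction}

From now on $p$ is an odd prime and $K=\mathbb F_2$. Modules are right modules, and $C_V(Y)$ is the set of fixed points of a group $Y$ in a module $V$. A \emph{derivation} from $Y$ to $V$ is a map $\varepsilon:Y\to V$ with $\varepsilon(xy)=\varepsilon(x)y+\varepsilon(y)$; in particular $\varepsilon(1)=0$. It is \emph{inner} if there is $u\in V$ with $\varepsilon(y)=u(y-1)=uy-u$ for all $y$. A map $\varepsilon$ is a derivation exactly when $v\mapsto vy+\varepsilon(y)$ defines an action of $Y$ on the set $V$. This affine action is transitive exactly when $\varepsilon$ is surjective,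 since the orbit of $0$ is $\varepsilon(Y)$.

The simplest way to make $H$ permute with a subgroup $P$ is to arrange $HP=G$, that is, to make $P$ transitive on the cosets of $H$. We therefore look for an action of $G=V\rtimes X$ in which every Sylow $p$-subgroup is transitive, and we let $H$ be a point stabilizer.

\begin{proposition}\label{prop:reduction}
Let $X$ be a locally finite $p$-group and let $V$ and $W\ne0$ be $KX$-modules. Suppose:
\begin{itemize}
\item[(A)] there is a surjective derivation $\delta:X\to W$;
\item[(B)] for every $Y\le X$, every derivation $Y\to V$ is inner;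
\item[(C)] there is a surjective $KX$-homomorphism $f:V\to W$.
\end{itemize}
Then $G=V\rtimes X$ and $H=\{xv: x\in X,\ v\in V,\ f(v)=\delta(x)\}$ have all the properties stated in Theorem~\ref{thm:main}, except possibly $|G|=2^{\aleph_0}$.
\end{proposition}

\begin{proof}
We write the elements of $G$ as $xv$ with $x\in X$ and $v\in V$, so that $(xv)(yu)=xy\,(vy+u)$. The group $G$ is locally finite, as an extension of $V$ by $X$.

\emph{Sylow subgroups.} A $2$-subgroup has trivial image in the $p$-group $G/V$, so $V$ is the only Sylow $2$-subgroup, and the Sylow $q$-subgroups for $q\ne2,p$ are trivial. Let $Q$ be a $p$-subgroup. Then $Q\cap V=1$, so $Q$ projects injectively onto some $Y\le X$, and $Q=\{y\,\varepsilon(y):y\in Y\}$ for a map $\varepsilon:Y\to V$. The multiplication rule shows that $\varepsilon$ is a derivation. By (B), $\varepsilon(y)=uy-u$ for some $u\in V$. Conjugation by $u$ sends $y$ to $y(u-uy)$, which equals $y\,\varepsilon(y)$ in characteristic $2$. Hence $Q=Y^u\le X^u$. The group $X$ is a maximal $p$-subgroup, because a $p$-subgroup $Q\ge X$ projects injectively to $X$. So the Sylow $p$-subgroups are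 exactly the conjugates of $X$.

\emph{The affine action.} For $w\in W$ and $xv\in G$ put $w\cdot xv=wx+\delta(x)-f(v)$. This is an action of $G$ on the set $W$, since
\[
(w\cdot xv)\cdot yu=wxy+\delta(x)y+\delta(y)-f(v)y-f(u)=wxy+\delta(xy)-f(vy+u).
\]
The stabilizer of $0$ is $H$, which is therefore a subgroup, and $H\cap V=\ker f$. By (A), $X$ is transitive on $W$, hence so is every conjugate $P$ of $X$. As $W\neq0$, we have $H<G$. Given $g\in G$, choose $y\in P$ with $0\cdot g=0\cdot y$; then $gy^{-1}\in H$. So $G=HP$, and taking inverses gives $G=PH$. Finally $HV=VH$ because $V$ is normal. Thus $H$ is S-permutable.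

\emph{$H$ is not serial.} The linear action of $X$ on $W$ is nontrivial, for otherwise $\delta$ would be a homomorphism from a $p$-group onto a nonzero $2$-group. Choose $w\in W$ and $x\in X$ with $wx\ne w$, and, by (C), elements $v,v'\in V$ with $f(v)=w$ and $f(v')=\delta(x)$. Then $h=xv'\in H$, and $L=\langle v,h\rangle$ is finite. Suppose that $H$ is serial. By Lemma~\ref{lem:local} there is a chain $H\cap L=L_d\trianglelefteq\cdots\trianglelefteq L_1\trianglelefteq L_0=L$. Put $c_0=v$ and $c_{i+1}=[c_i,h]$. Since $h\in L_{i+1}\trianglelefteq L_i$, induction gives $c_i\in L_i$. As $h$ acts on $V$ as $x$ does, $c_i=v(x-1)^i$. Hence $v(x-1)^d\in H\cap V=\ker f$, that is, $w(x-1)^d=0$. Choose $m$ with $2^m\ge d$. In characteristic $2$ we have $(x-1)^{2^m}=x^{2^m}-1$, so $x^{2^m}$ fixes $w$. Since $x$ has odd order, $x^{2^m}$ generates $\langle x\rangle$, and $wx=w$, a contradiction.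
\end{proof}

Conditions (A)--(C) pull against each other, and the following observations dictate the construction.

\begin{remark}\label{rem:constraints}
(i) The derivation $\delta$ is not inner. If $\delta(x)=ux-u$ were surjective, the orbit of $u$ would be all of $W$, so it would contain $0$, and $W=0$.

(ii) One cannot take $V=W$ and $f$ the identity, since (B) fails by (i). Concretely, $H_0=\{x\,\delta(x)\}$ is then a second Sylow $p$-subgroup of $W\rtimes X$, not conjugate to $X$ because it fixes $0$. It is not serial, since the last part of the proof does not use (B), so by Theorem~\ref{thm:psub} it fails to permute with some Sylow $p$-subgroup. Passing from $W$ to $V$ removes the unwanted Sylow subgroups.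

(iii) By (C), $V$ is also transitive on $W$, so $HV=G$ and $H/(H\cap V)\cong X$. Theorem~\ref{thm:countable} then shows that (A)--(C) force $X$ to be uncountable.

(iv) Without surjectivity in (C) the conclusion fails: for $f=0$ the subgroup $H$ contains $V$, and $H\cap L$ is subnormal in every finite $L$.
\end{remark}

\section{A $p$-group acting transitively on an $\mathbb F_2$-space}\label{sec:tower}

Let $\zeta$ be a primitive $p$-th root of unity over $K$, let $F=K(\zeta)$, a finite field, and let $T=\langle\zeta\rangle$ act on $F$ by multiplication. Put $\eta=\zeta-1\ne0$ and fix a $K$-linear map $\pi:F\to K$ with $\pi(\eta)=1$. Because $K$ has only two elements, the affine line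
\begin{equation}\label{eq:line}
1+K\eta=\{1,\zeta\}
\end{equation}
lies in a single $T$-orbit. Consequently, for any set $\Omega$, if $w\in F^\Omega$ has all its coordinates in $1+K\eta$, then the derivation $t\mapsto wt-w$ from $T^\Omega$ to $F^\Omega$ takes every value in $(K\eta)^\Omega$. To make the elements of a given module values of a derivation, we embed the module in some $(K\eta)^\Omega$ and enlarge the group by $T^\Omega$. The enlarged module $F^\Omega$ contains new elements that are missed, so we repeat.

\begin{example}\label{ex:p3}
Let $p=3$, so $F=\mathbb F_4$ and $\eta=\zeta^2$. Start with $E_0=F$, $X_0=T$, $w_0=1$. The derivation $t\mapsto w_0t-w_0$ has image $\{0,\zeta^2,\zeta\}$ and misses $1$. The $K$-linear functionals on $E_0$ are $\varphi_c(e)=\operatorname{Tr}(ce)$ for $c=0,1,\zeta,\zeta^2$, where $\operatorname{Tr}(e)=e+e^2$ vanishes on $0,1$ and equals $1$ on $\zeta,\zeta^2$. Use them, in this order, to index the coordinates of $E_1=F^4$. The group $X_0$ permutes the coordinates, fixing $\varphi_0$ and cycling the other three, and $X_1=T^4\rtimes X_0$ acts on $E_1$. The map $j(e)=(\varphi_c(e)\eta)_c$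 embeds $E_0$ in $(K\eta)^4$ and commutes with $X_0$. We have $j(1)=(0,0,\zeta^2,\zeta^2)$. Put
\[
w_1=(1,1,1,1)+j(w_0)=(1,1,\zeta,\zeta).
\]
The constant vector is fixed by $X_0$, so $x\mapsto w_1x-w_1$ extends the old derivation from $X_0$ to $X_1$. For $t=(1,1,\zeta^2,\zeta^2)\in T^4$ we get $w_1t-w_1=(1,1,1,1)-(1,1,\zeta,\zeta)=j(1)$. The missed value is now attained.
\end{example}

After $\omega$ such steps (A) already holds, but the group is countable, and by Remark~\ref{rem:constraints}(iii) we must go on. We continue through all countable ordinals. At a limit stage $\gamma$ the index set should consist of functionals on all earlier modules at once, it should carry an action of all earlier groups, and for Section~\ref{sec:injective} it should stay countable. We achieve this by carrying along an equivariant rule $s$ that extends each functional on an earlier module to every later module: the functional $\psi$ is extended as ``$\pi$ of the coordinate indexed by $\psi$''. The rule $s$ is a map of sets; additivity is not required.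

\subsection{The tower}

For a countable set $\Omega$ give $F^\Omega$ the product topology, with $F$ discrete; it is a compact Hausdorff space. The kernel of a continuous $K$-linear map $\varphi:F^\Omega\to K$ is open, so $\varphi$ depends on finitely many coordinates:
\begin{equation}\label{eq:functional}
\varphi(e)=\sum_{i=1}^n\lambda_i\bigl(e(\omega_i)\bigr),\qquad \omega_i\in\Omega,\quad\lambda_i\in\operatorname{Hom}_K(F,K).
\end{equation}
There are countably many such maps, and they separate the points of $F^\Omega$.

By recursion on $\gamma<\omega_1$ we construct: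
\begin{itemize}
\item[(T1)] a countable nonempty set $\Omega_\gamma$; we put $E_\gamma=F^{\Omega_\gamma}$ and let $\Phi_\gamma$ be the countable space of continuous $K$-linear maps $E_\gamma\to K$;
\item[(T2)] a locally finite $p$-group $X_\gamma$ acting on $E_\gamma$ on the right by continuous linear maps, hence on $\Phi_\gamma$ on the left by $(x\varphi)(e)=\varphi(ex)$, with $X_\beta\le X_\gamma$ for $\beta<\gamma$;
\item[(T3)] for $\beta<\gamma$, a continuous injective $K$-linear $X_\beta$-equivariant map $j_{\beta\gamma}:E_\beta\to E_\gamma$ and an $X_\beta$-equivariant map of sets $s_{\beta\gamma}:\Phi_\beta\to\Phi_\gamma$,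
\end{itemize}
such that, with $j_{\beta\beta}$ and $s_{\beta\beta}$ the identity maps, for $\alpha\le\beta\le\gamma$,
\begin{equation}\label{eq:compat}
j_{\beta\gamma}j_{\alpha\beta}=j_{\alpha\gamma},\qquad s_{\beta\gamma}s_{\alpha\beta}=s_{\alpha\gamma},\qquad s_{\beta\gamma}(\varphi)\circ j_{\beta\gamma}=\varphi .
\end{equation}
The last identity says that $s_{\beta\gamma}(\varphi)$ extends $\varphi$; in particular $s_{\beta\gamma}$ is injective.

\emph{Start.} Let $\Omega_0$ be a point, $E_0=F$ and $X_0=T$.

\emph{The set $\Omega_\gamma$ for $\gamma>0$.} Let $\Omega_\gamma$ be the direct limit of the sets $\Phi_\beta$, $\beta<\gamma$, along the injections $s$. Thus $\Omega_\gamma$ is the union of the images of injective maps $\iota_\beta:\Phi_\beta\to\Omega_\gamma$ with $\iota_{\beta'}=\iota_{\beta''}s_{\beta'\beta''}$ for $\beta'\le\beta''<\gamma$. It is countable, and $\Omega_{\beta+1}=\Phi_\beta$. Given $\beta<\gamma$, every $\omega\in\Omega_\gamma$ can be written as $\omega=\iota_{\beta'}(\varphi)$ with $\beta\le\beta'<\gamma$, and two such expressions have the form $\iota_{\beta'}(\varphi)=\iota_{\beta''}(s_{\beta'\beta''}\varphi)$.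

\emph{The group $X_\gamma$.} Let $X_{<\gamma}=\bigcup_{\beta<\gamma}X_\beta$. For $x\in X_\beta$ and $\omega=\iota_{\beta'}(\varphi)$ with $\beta\le\beta'<\gamma$ put $x\omega=\iota_{\beta'}(x\varphi)$. This does not depend on the expression for $\omega$, since $\iota_{\beta''}(x\,s_{\beta'\beta''}\varphi)=\iota_{\beta''}(s_{\beta'\beta''}(x\varphi))=\iota_{\beta'}(x\varphi)$, and it is a left action of $X_{<\gamma}$ on $\Omega_\gamma$. Let $X_{<\gamma}$ act on $E_\gamma$ by $(ex)(\omega)=e(x\omega)$ and let $T^{\Omega_\gamma}$ act by $(et)(\omega)=e(\omega)t_\omega$. Put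
\[
X_\gamma=T^{\Omega_\gamma}\rtimes X_{<\gamma},\qquad (t^x)_\omega=t_{x\omega}.
\]
The two actions combine to an action of $X_\gamma$, because $(ex^{-1}tx)(\omega)=(ex^{-1})(x\omega)\,t_{x\omega}=e(\omega)t_{x\omega}$. The action is continuous, since each coordinate of the image depends on one coordinate of $e$. The group $X_\gamma$ is a locally finite $p$-group, as an extension of an abelian group of exponent $p$ by $X_{<\gamma}$.

\emph{The maps $j_{\beta\gamma}$.} For $e\in E_\beta$ and $\omega=\iota_{\beta'}(\varphi)$ with $\beta\le\beta'<\gamma$ put
\[
(j_{\beta\gamma}e)(\omega)=\varphi(j_{\beta\beta'}e)\,\eta .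
\]
This is well defined, because \eqref{eq:compat} gives $s_{\beta'\beta''}(\varphi)(j_{\beta\beta''}e)=s_{\beta'\beta''}(\varphi)(j_{\beta'\beta''}j_{\beta\beta'}e)=\varphi(j_{\beta\beta'}e)$. Each coordinate is a continuous linear function of $e$, so $j_{\beta\gamma}$ is linear and continuous. It is injective, because the coordinates $\iota_\beta(\varphi)$ record the values $\varphi(e)$, and $\Phi_\beta$ separates points. For $x\in X_\beta$,
\[
(j_{\beta\gamma}(ex))(\omega)=\varphi\bigl((j_{\beta\beta'}e)x\bigr)\eta=(x\varphi)(j_{\beta\beta'}e)\,\eta=(j_{\beta\gamma}e)(x\omega)=\bigl((j_{\beta\gamma}e)x\bigr)(\omega).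
\]
For $\alpha\le\beta<\gamma$ and $e\in E_\alpha$ we have $(j_{\beta\gamma}j_{\alpha\beta}e)(\omega)=\varphi(j_{\beta\beta'}j_{\alpha\beta}e)\eta=\varphi(j_{\alpha\beta'}e)\eta=(j_{\alpha\gamma}e)(\omega)$. Note that
\begin{equation}\label{eq:image}
j_{\beta\gamma}(E_\beta)\subseteq(K\eta)^{\Omega_\gamma}\qquad(\beta<\gamma).
\end{equation}

\emph{The maps $s_{\beta\gamma}$.} For $\psi\in\Phi_\beta$ and $e'\in E_\gamma$ put $s_{\beta\gamma}(\psi)(e')=\pi\bigl(e'(\iota_\beta\psi)\bigr)$. For $x\in X_\beta$,
\[
s_{\beta\gamma}(x\psi)(e')=\pi\bigl(e'(x\,\iota_\beta\psi)\bigr)=\pi\bigl((e'x)(\iota_\beta\psi)\bigr)=\bigl(x\,s_{\beta\gamma}(\psi)\bigr)(e').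
\]
The identity $s_{\beta\gamma}s_{\alpha\beta}=s_{\alpha\gamma}$ follows from $\iota_\beta s_{\alpha\beta}=\iota_\alpha$, and $s_{\beta\gamma}(\psi)(j_{\beta\gamma}e)=\pi(\psi(e)\eta)=\psi(e)$. This completes the recursion.

Put $X=\bigcup_{\gamma<\omega_1}X_\gamma$, a locally finite $p$-group, and $W=\bigcup_{\gamma<\omega_1}E_\gamma$, where the $E_\gamma$ are identified along the maps $j$. Then $W$ is a nonzero $KX$-module, and $E_\beta$ is a $KX_\alpha$-submodule of $W$ whenever $\alpha\le\beta$.

\subsection{The derivation}

As in Example~\ref{ex:p3}, $\delta$ will be inner on each $X_\gamma$, given by a base point $w_\gamma\in E_\gamma$. At a limit stage the earlier base points do not stabilize, and compactness supplies a substitute for their limit.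

\begin{lemma}\label{lem:base}
There are elements $w_\gamma\in E_\gamma$, $\gamma<\omega_1$, with all coordinates in $1+K\eta$, such that $w_\gamma-j_{\beta\gamma}w_\beta$ is fixed by $X_\beta$ for all $\beta<\gamma$.
\end{lemma}

\begin{proof}
Let $w_0=1$ and let $\gamma>0$. By \eqref{eq:image} we can write $j_{\beta\gamma}w_\beta=r_\beta\eta$ with $r_\beta\in K^{\Omega_\gamma}$ for $\beta<\gamma$. Let $X_{<\gamma}$ act on the compact space $K^{\Omega_\gamma}$ by $(rx)(\omega)=r(x\omega)$. The set
\[
S_\beta=\{r\in K^{\Omega_\gamma}:\ r-r_\beta\text{ is fixed by }X_\beta\}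
\]
is closed and contains $r_\beta$. If $\beta<\beta'<\gamma$, then $(r_{\beta'}-r_\beta)\eta=j_{\beta'\gamma}(w_{\beta'}-j_{\beta\beta'}w_\beta)$ is fixed by $X_\beta$, by induction and equivariance. For $r\in S_{\beta'}$ both $r-r_{\beta'}$ and $r_{\beta'}-r_\beta$ are then fixed by $X_\beta$, so $S_{\beta'}\subseteq S_\beta$. By compactness there is $r\in\bigcap_{\beta<\gamma}S_\beta$. Put $w_\gamma=\mathbf 1+r\eta$, where $\mathbf 1$ is the constant function $1$. Then $w_\gamma-j_{\beta\gamma}w_\beta=\mathbf 1+(r-r_\beta)\eta$ is fixed by $X_\beta$, which acts on $E_\gamma$ by permuting coordinates.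
\end{proof}

\begin{proposition}\label{prop:A}
The formula $\delta(x)=w_\gamma x-w_\gamma$ for $x\in X_\gamma$ defines a surjective derivation $\delta:X\to W$.
\end{proposition}

\begin{proof}
If $x\in X_\beta$ and $\beta<\gamma$, then $w_\gamma x-w_\gamma=j_{\beta\gamma}(w_\beta x-w_\beta)$ by Lemma~\ref{lem:base}, so $\delta$ is well defined. It is a derivation on each $X_\gamma$, hence on $X$. Let $e\in E_\beta$ and $\gamma=\beta+1$. By \eqref{eq:image} and \eqref{eq:line}, for every $\omega\in\Omega_\gamma$ both $w_\gamma(\omega)$ and $w_\gamma(\omega)+(j_{\beta\gamma}e)(\omega)$ lie in $\{1,\zeta\}\subseteq T$. Let $t_\omega\in T$ be the quotient of the second by the first. Then $t=(t_\omega)\in T^{\Omega_\gamma}\le X_\gamma$ satisfies $w_\gamma t=w_\gamma+j_{\beta\gamma}e$, that is, $\delta(t)=e$ in $W$.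
\end{proof}

\section{Injectivity of $W$ over the subalgebras $KX_\alpha$}\label{sec:injective}

Put $A=KX$ and $A_\alpha=KX_\alpha$. The surjection $f$ in (C) will be obtained by extending a homomorphism from a submodule, so we need an extension property of $W$. A module $W$ over a ring $B$ is \emph{injective} if every homomorphism from a submodule of a $B$-module into $W$ extends to the whole module. \emph{Baer's criterion} says that this holds as soon as every homomorphism $g:I\to W$ from a right ideal $I$ of $B$ has the form $g(a)=ua$ for some $u\in W$.

The module $W$ is not injective over $A$. Indeed, the elements $x-1$ with $x\ne1$ form a basis of a right ideal, and $x-1\mapsto\delta(x)$ is a homomorphism on it, because $(x-1)y=(xy-1)-(y-1)$ is sent to $\delta(xy)-\delta(y)=\delta(x)y$. Injectivity would make $\delta$ inner, against Remark~\ref{rem:constraints}(i). What holds is the next best thing.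

\begin{proposition}\label{prop:inj}
For every $\alpha<\omega_1$, $W$ is an injective $A_\alpha$-module.
\end{proposition}

Fix $\alpha$. For countably generated right ideals, Baer's condition follows from compactness and Maschke's theorem: for a finite group $L$ of odd order, every right ideal of $KL$ is a direct summand and so is generated by an idempotent.

\begin{lemma}\label{lem:ctblegen}
If $I$ is a countably generated right ideal of $A_\alpha$ and $g:I\to W$ is a homomorphism, then there is $u\in W$ with $g(a)=ua$ for all $a\in I$.
\end{lemma}

\begin{proof}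
Let $a_1,a_2,\dots$ generate $I$. The countably many elements $g(a_i)$ lie in $E_\beta$ for some $\beta$ with $\alpha\le\beta<\omega_1$, and then $g(I)\subseteq E_\beta$. The sets $U_n=\{u\in E_\beta: ua_i=g(a_i)\text{ for }i\le n\}$ are closed in the compact space $E_\beta$ and decrease with $n$. They are nonempty. To see this, let $L\le X_\alpha$ be a finite subgroup with $a_1,\dots,a_n\in KL$, and write $\sum_{i\le n}a_iKL=cKL$ with $c$ idempotent. Then $c\in I$ and $a_i=ca_i$, so $g(a_i)=g(c)a_i$ and $g(c)\in U_n$. Any $u\in\bigcap_nU_n$ has the required property.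
\end{proof}

For an arbitrary right ideal this argument breaks down, since $g(I)$ need not visibly lie in one compact space $E_\beta$. The remedy is that $X_\alpha$ acts on all higher levels through its action on the countable set $\Phi_\alpha$, so that $W$ cannot distinguish $I$ from a suitable countable subset. To make this precise, give $X_\alpha$ the coarsest topology in which all maps $x\mapsto x\varphi$, for $\varphi\in\Phi_\alpha$, are continuous into the discrete set $\Phi_\alpha$. The countably many sets $\{x:x\varphi=\varphi'\}$ form a subbase, so $X_\alpha$ is second countable. This is where the countability of $\Omega_\alpha$ is used.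

\begin{lemma}\label{lem:locconst}
For $\alpha\le\beta<\omega_1$ and $\varphi\in\Phi_\beta$, the map $X_\alpha\to\Phi_\beta$, $x\mapsto x\varphi$, is locally constant.
\end{lemma}

\begin{proof}
We use induction on $\beta$; the case $\beta=\alpha$ is the definition of the topology. Let $\beta>\alpha$ and write $\varphi$ as in \eqref{eq:functional}. The group $X_\alpha\le X_{<\beta}$ permutes the coordinates of $E_\beta$, so $(x\varphi)(e)=\sum_i\lambda_i(e(x\omega_i))$. It suffices to show that each map $x\mapsto x\omega_i$ is locally constant. Write $\omega_i=\iota_{\beta_i}(\varphi_i)$ with $\alpha\le\beta_i<\beta$. Then $x\omega_i=\iota_{\beta_i}(x\varphi_i)$, and the induction hypothesis applies.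
\end{proof}

\begin{lemma}\label{lem:ctblesub}
Every subset $I\subseteq A_\alpha$ has a countable subset $I_0$ such that $wI_0=0$ implies $wI=0$ for all $w\in W$.
\end{lemma}

\begin{proof}
For $n\ge0$ let $I^{(n)}=\{(x_1,\dots,x_n)\in X_\alpha^n:\ x_1+\dots+x_n\in I\}$. As a subspace of a second countable space it is second countable, so it has a countable dense subset $Z_n$. Let $I_0$ be the set of sums $\sum_iy_i$ with $(y_i)\in\bigcup_nZ_n$.

Let $wI_0=0$ with $w\in E_\beta$, $\beta\ge\alpha$, and let $a\in I$ and $\varphi\in\Phi_\beta$. Since $K=\mathbb F_2$, we can write $a=\sum_ix_i$ with $(x_i)\in I^{(n)}$ for some $n$. By Lemma~\ref{lem:locconst} the set of all $(y_i)\in I^{(n)}$ with $y_i\varphi=x_i\varphi$ for every $i$ is open in $I^{(n)}$. It is nonempty, so it contains some $(y_i)\in Z_n$. With $a_0=\sum_iy_i\in I_0$ we get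
\[
\varphi(wa)=\sum_i(x_i\varphi)(w)=\sum_i(y_i\varphi)(w)=\varphi(wa_0)=0 .
\]
Since $\Phi_\beta$ separates the points of $E_\beta$, $wa=0$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:inj}]
Let $g:I\to W$ be a homomorphism from a right ideal $I$ of $A_\alpha$, and let $I_0\subseteq I$ be as in Lemma~\ref{lem:ctblesub}. By Lemma~\ref{lem:ctblegen} there is $u\in W$ with $g(b)=ub$ for $b\in I_0A_\alpha$. Put $g'(b)=g(b)-ub$ for $b\in I$, and let $a\in I$. Lemma~\ref{lem:ctblegen}, applied to $g'$ on $I_0A_\alpha+aA_\alpha$, gives $u_1\in W$ with $g'(b)=u_1b$ on this ideal. Then $u_1I_0=g'(I_0)=0$, so $u_1I=0$, and $g'(a)=u_1a=0$. Thus $g(a)=ua$ on $I$, and Baer's criterion applies.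
\end{proof}

\section{The rank completion of a free module}\label{sec:rank}

A free module $M=A^{(J)}$, the direct sum of copies of $A$ indexed by a set $J$, maps onto $W$ when $J$ is large, but it violates (B). For a finite subgroup $L\le X$ let $\sigma_L=\sum_{x\in L}x$. Since $|L|$ is odd, $v\sigma_L=v$ for every $v$ fixed by $L$. Let $Y=\bigcup_nY_n\le X$ with finite $Y_0<Y_1<\cdots$, and put $u_n=\sum_{k<n}\sigma_{Y_k}\in A$. As $\sigma_{Y_k}(y-1)=0$ for $y\in Y_k$, the rule $\varepsilon(y)=u_n(y-1)$ for $y\in Y_n$ is a well-defined derivation $Y\to A$. If it were given by $m\in A$, then $m-u_n$ would be fixed by $Y_n$ and its coefficients would be constant on $Y_n$. But when $Y_{n-2}$ contains the part of the support of $m$ in $Y$, these coefficients are $0$ on $Y_n\setminus Y_{n-1}$ and $1$ on $Y_{n-1}\setminus Y_{n-2}$. The derivation asks for the element $\sum_k\sigma_{Y_k}$, so we complete $M$ in a metric in which $\sigma_L$ is small when $L$ is large.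

\subsection{The rank}

For $m\in M$ choose a finite subgroup $L\le X$ with $m\in(KL)^{(J)}$ and put
\[
\operatorname{rk}(m)=\frac{\dim_K(mKL)}{|L|}.
\]
If $L\le L'$ are finite and $L'$ is the disjoint union of the cosets $Ly_k$, then $mKL'=\bigoplus_k mKL\,y_k$, the summands having supports in different cosets. So numerator and denominator are both multiplied by $|L':L|$. Any two finite subgroups lie in a third, so $\operatorname{rk}(m)$ does not depend on $L$. The case $|J|=1$ defines $\operatorname{rk}(a)$ for $a\in A$; for example $\operatorname{rk}(\sigma_L)=1/|L|$, since $\sigma_LKL=K\sigma_L$. For $m,m'\in M$, $a\in A$, $x\in X$: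
\begin{equation}\label{eq:rank}
\begin{gathered}
\operatorname{rk}(m)=0\iff m=0,\qquad \operatorname{rk}(m+m')\le\operatorname{rk}(m)+\operatorname{rk}(m'),\\
\operatorname{rk}(ma)\le\operatorname{rk}(m),\qquad \operatorname{rk}(ma)\le\operatorname{rk}(a),\qquad\operatorname{rk}(mx)=\operatorname{rk}(m).
\end{gathered}
\end{equation}
For large $L$ these follow, in order, from $m\in mKL$, from $(m+m')KL\subseteq mKL+m'KL$, from $maKL\subseteq mKL$, from the fact that $maKL$ is the image of $aKL$ under $b\mapsto mb$, and from $mxKL=mKL$.

Let $V$ be the completion of $M$ in the translation-invariant metric $\operatorname{rk}(m-m')$. Addition is uniformly continuous and each $a\in A$ acts by an additive map that does not increase distances, so these operations extend uniquely to $V$ and make it an $A$-module containing $M$ as a dense submodule. Let $\operatorname{rk}(v)$ be the distance from $v$ to $0$. By continuity \eqref{eq:rank} holds for all $m,m'\in V$.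

\subsection{Derivations into $V$ are inner}

\begin{lemma}\label{lem:fixed}
If $v\in V$ is fixed by a finite subgroup $L\le X$, then $\operatorname{rk}(v)\le1/|L|$. If $Y\le X$ is infinite, then $C_V(Y)=0$.
\end{lemma}

\begin{proof}
We have $v=v\sigma_L$, so $\operatorname{rk}(v)\le\operatorname{rk}(\sigma_L)=1/|L|$. An infinite locally finite group has finite subgroups of arbitrarily large order.
\end{proof}

\begin{proposition}\label{prop:B}
For every $Y\le X$, every derivation $\varepsilon:Y\to V$ is inner.
\end{proposition}

\begin{proof}
\emph{$Y$ finite.} Let $u=\sum_{z\in Y}\varepsilon(z)$. Summing $\varepsilon(zy)=\varepsilon(z)y+\varepsilon(y)$ over $z\in Y$ gives $u=uy+|Y|\varepsilon(y)$. As $|Y|$ is odd and the characteristic is $2$, this reads $\varepsilon(y)=u(y-1)$.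

\emph{$Y$ countably infinite.} Write $Y=\bigcup_nY_n$ with finite $Y_0<Y_1<\cdots$, so that $|Y_n|\ge p^n$. By the finite case there are $u_n\in V$ with $\varepsilon(y)=u_n(y-1)$ on $Y_n$. Then $u_{n+1}-u_n$ is fixed by $Y_n$, so it has rank at most $p^{-n}$ by Lemma~\ref{lem:fixed}. Hence $(u_n)$ is a Cauchy sequence, with limit $u$ say. For $y\in Y$ we have $\varepsilon(y)=u_n(y-1)$ for all large $n$, so $\varepsilon(y)=u(y-1)$ by continuity.

\emph{$Y$ uncountable.} Here existence for countable subgroups is combined with uniqueness. Let $Y'\le Y$ be countably infinite, with $\varepsilon(z)=u(z-1)$ for $z\in Y'$. For $y\in Y$ the countable group $\langle Y',y\rangle$ yields $u'$ with $\varepsilon(z)=u'(z-1)$ on it. Then $u'-u\in C_V(Y')=0$, so $\varepsilon(y)=u(y-1)$.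
\end{proof}

\subsection{A filtration of $V$ by induced modules}

To use Proposition~\ref{prop:inj} for $A$-homomorphisms we need submodules of $V$ that are induced from $A_\alpha$. In $M$ the components of an element along the cosets of $X_\alpha$ are well defined, and we must show that this survives completion. Taking a component can increase the rank: if $1\ne t\in T^{\Omega_{\alpha+1}}$, the powers $1,t,\dots,t^{p-1}$ lie in distinct cosets of $X_\alpha$, their sum has rank $1/p$, and each term has rank $1$. But the increase is bounded in terms of the number of cosets. The proof cuts the sum down to a normal subgroup of index $p$ by averaging over the powers of a character; this is where we use that $X$ is a $p$-group and not merely a group with elements of odd order.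

\begin{lemma}\label{lem:coset}
Let $\alpha<\omega_1$, let $X_\alpha x_1,\dots,X_\alpha x_r$ be distinct cosets in $X$, and let $a_1,\dots,a_r\in A_\alpha^{(J)}$. Then $\operatorname{rk}(a_1)\le p^{\,r-1}\operatorname{rk}\bigl(\sum_ia_ix_i\bigr)$.
\end{lemma}

\begin{proof}
We use induction on $r$. The case $r=1$ is in \eqref{eq:rank}. Let $r>1$. Multiplying on the right by $x_1^{-1}$, we may assume $x_1=1$. Let $L_0\le X_\alpha$ be finite with all $a_i\in(KL_0)^{(J)}$, and let $L=\langle L_0,x_2,\dots,x_r\rangle$, a finite $p$-group. Since $x_2\notin X_\alpha$, the subgroup $L\cap X_\alpha\ge L_0$ is proper in $L$. Let $N$ be a maximal subgroup of $L$ containing it; $N$ is normal of index $p$. Let $B=\{i:x_i\in N\}$. Then $1\in B$, and $|B|<r$, since otherwise $L\le N$. Put $b=\sum_ia_ix_i$ and $b_N=\sum_{i\in B}a_ix_i$. The support of $a_ix_i$ lies in $L_0x_i\subseteq Nx_i$, so $b_N$ is the part of $b$ supported in $N$.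

Let $\chi:L\to T$ be a homomorphism with kernel $N$, and let $\theta$ be the $F$-algebra automorphism of $FL$ with $\theta(x)=\chi(x)x$, acting coordinatewise on $(FL)^{(J)}$. From $\theta(mc)=\theta(m)\theta(c)$ for $c\in FL$ we get $\theta(m)FL=\theta(mFL)$, so $\theta$ preserves $\dim_F(mFL)$. The sum $\sum_{k=0}^{p-1}\chi(x)^k$ equals $p=1$ in $F$ for $x\in N$ and $0$ for $x\notin N$. Hence $b_N=\sum_{k=0}^{p-1}\theta^k(b)$, so $b_NFL\subseteq\sum_k\theta^k(b)FL$ and $\dim_F(b_NFL)\le p\dim_F(bFL)$. For $m\in(KL)^{(J)}$ the space $mFL$ is obtained from $mKL$ by extension of scalars, so $\dim_F(mFL)=\dim_K(mKL)$. Therefore $\operatorname{rk}(b_N)\le p\operatorname{rk}(b)$. By induction, $\operatorname{rk}(a_1)\le p^{|B|-1}\operatorname{rk}(b_N)\le p^{|B|}\operatorname{rk}(b)\le p^{\,r-1}\operatorname{rk}(b)$.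
\end{proof}

For $\alpha<\omega_1$ let $V_\alpha$ be the closure of $A_\alpha^{(J)}$ in $V$. It is an $A_\alpha$-submodule, and $V_\beta\subseteq V_\alpha$ for $\beta\le\alpha$. Let $\mathcal T_\alpha$ be a set of representatives of the cosets $X_\alpha x$ in $X$ with $1\in\mathcal T_\alpha$.

\begin{lemma}\label{lem:induced}
We have $V=\bigcup_{\alpha<\omega_1}V_\alpha$, and $V_\alpha A=\bigoplus_{x\in\mathcal T_\alpha}V_\alpha x$ for every $\alpha<\omega_1$.
\end{lemma}

\begin{proof}
An element of $V$ is the limit of a sequence in $M=\bigcup_\alpha A_\alpha^{(J)}$, and the countably many terms lie in a single $A_\alpha^{(J)}$. This proves the first statement. Since $A=\sum_{x\in\mathcal T_\alpha}A_\alpha x$, we have $V_\alpha A=\sum_{x\in\mathcal T_\alpha}V_\alpha x$. The inequality of Lemma~\ref{lem:coset} passes to limits, so it holds for $v_1,\dots,v_r\in V_\alpha$ in place of the $a_i$. If $\sum_iv_ix_i=0$ with distinct $x_i\in\mathcal T_\alpha$, it gives $v_1=0$, and after renumbering $v_i=0$ for every $i$.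
\end{proof}

\section{Extending homomorphisms, and the proof of Theorem~\ref{thm:main}}\label{sec:extend}

The two previous sections fit together: an $A$-homomorphism on the induced module $V_\alpha A$ is the same as an $A_\alpha$-homomorphism on $V_\alpha$, and over $A_\alpha$ the module $W$ is injective. We climb the filtration one step at a time. No continuity of the extension is claimed or needed.

\begin{proposition}\label{prop:C}
Every $A$-homomorphism $\mu:M\to W$ extends to an $A$-homomorphism $f:V\to W$.
\end{proposition}

\begin{proof}
The submodules $D_\alpha=V_\alpha A$ form an increasing chain with union $V$, and $M=A_0^{(J)}A\subseteq D_0$. By recursion on $\alpha<\omega_1$ we construct $A$-homomorphisms $f_\alpha:D_\alpha\to W$ that extend $\mu$ and all $f_\beta$ with $\beta<\alpha$. Put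
\[
U=A_0^{(J)}\quad\text{if }\alpha=0,\qquad U=\bigcup_{\beta<\alpha}V_\beta A_\alpha\quad\text{if }\alpha>0.
\]
Then $U$ is an $A_\alpha$-submodule of $V_\alpha$, and $UA$ equals $M$ if $\alpha=0$ and $\bigcup_{\beta<\alpha}D_\beta$ if $\alpha>0$. On $UA$ we already have an $A$-homomorphism $g$, namely $\mu$ or the union of the $f_\beta$. By Proposition~\ref{prop:inj} the restriction of $g$ to $U$ extends to an $A_\alpha$-homomorphism $h:V_\alpha\to W$. By Lemma~\ref{lem:induced} we may define the additive map
\[
f_\alpha\Bigl(\sum_{x\in\mathcal T_\alpha}v_xx\Bigr)=\sum_{x\in\mathcal T_\alpha}h(v_x)x\qquad(v_x\in V_\alpha).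
\]
It commutes with $X$: for $y\in X$ write $xy=zx'$ with $z\in X_\alpha$ and $x'\in\mathcal T_\alpha$; then $f_\alpha(v_xxy)=h(v_xz)x'=h(v_x)zx'=h(v_x)xy$. It extends $h$, because $1\in\mathcal T_\alpha$. For $u\in U$ and $a\in A$ we have $f_\alpha(ua)=h(u)a=g(u)a=g(ua)$, and such elements $ua$ span $UA$, so $f_\alpha$ extends $g$. Put $f=\bigcup_\alpha f_\alpha$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $X$, $W$ and $\delta$ be as in Section~\ref{sec:tower}. Take $J=W$, let $V$ be the rank completion of $M=A^{(W)}$, and let $\mu:M\to W$ send the basis element indexed by $w$ to $w$. By Proposition~\ref{prop:C}, $\mu$ extends to an $A$-homomorphism $f:V\to W$, which is surjective because $\mu$ is. So (A), (B) and (C) hold by Propositions~\ref{prop:A}, \ref{prop:B} and~\ref{prop:C}, and Proposition~\ref{prop:reduction} gives every assertion except the cardinality.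

Each $\Omega_\gamma$ is countable, so $|E_\gamma|\le2^{\aleph_0}$ and, by induction on $\gamma$, $|X_\gamma|\le2^{\aleph_0}$. Since $\aleph_1\le2^{\aleph_0}$, both $X$ and $W$ have cardinality at most $2^{\aleph_0}$. For finite $n$ the set $\Omega_n$ is finite and $|\Omega_{n+1}|=|\Phi_n|=|E_n|=|F|^{|\Omega_n|}>|\Omega_n|$. As the maps $\iota_n$ are injective, $\Omega_\omega$ is infinite, and $T^{\Omega_\omega}\le X$ and $E_\omega\subseteq W$ have cardinality $2^{\aleph_0}$. Hence $|X|=|W|=|M|=2^{\aleph_0}$. Elements of $V$ are limits of sequences in $M$, so $|V|\le|M|^{\aleph_0}=2^{\aleph_0}$. Therefore $|G|=2^{\aleph_0}$.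
\end{proof}

\begin{remark}
The step of the proof of Theorem~\ref{thm:countable} that fails for this $H$ can be seen directly. A complement to $H\cap V$ in $H$ would be a $p$-subgroup mapping onto $G/V$, hence a conjugate of $X$. It would then be transitive on $W$, although it lies in the stabilizer of $0$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Hartley}
B.~Hartley, \emph{Serial subgroups of locally finite groups}, Proc. Cambridge Philos. Soc. \textbf{71} (1972).

\bibitem{Isaacs}
Isaacs, \emph{Finite Group Theory}.

\bibitem{talk}
\emph{Sylow Permutability in Infinite Soluble Groups},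
\texttt{https://www.advgrouptheory.com/\allowbreak AGTAConferences/\allowbreak cgt2015/\allowbreak centro/\allowbreak talk/\allowbreak Robinson.pdf}.

\end{thebibliography}
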